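\title{Isomorphism of automatic scattered linear orders is undecidable}

\begin{abstract}
We prove that no algorithm decides whether two scattered linear orders, given by automatic presentations, are isomorphic. This holds already for orders that collapse to a point after seven rounds of finite condensation, and the full problem is many-one equivalent to true first-order arithmetic. An isomorphism between two sums along $\mathbb Z$ with recognizable summands must choose an integer shift. We build pairs of such sums in which the shift is forced to approximate the $2$-adic number $-1/3$, so that an integer shift exists exactly when the required precision is bounded. This device expresses both the inequality of two polynomial values and an existential quantifier over $\mathbb N$.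
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Gamma$ be a finite alphabet and $\diamond\notin\Gamma$ a padding symbol. The \emph{convolution} of words $w_1,\dots,w_n\in\Gamma^*$ is the word of length $\max_i|w_i|$ over $(\Gamma\cup\{\diamond\})^n$ whose $t$-th letter lists the $t$-th letters of $w_1,\dots,w_n$, with $\diamond$ standing in for a word that has already ended. A relation on words is \emph{regular} if the convolutions of its tuples form a regular language; an automaton for this language reads the $n$ words synchronously. An \emph{automatic presentation} of a linear order $L$ consists of a finite automaton accepting a language $D$ and a finite automaton accepting a regular relation ${\preceq}\subseteq D\times D$ such that $(D;\preceq)\cong L$. A linear order is \emph{automatic} if it has such a presentation, and \emph{scattered} if it has no suborder isomorphic to $(\mathbb Q;<)$.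

The \emph{isomorphism problem for automatic scattered linear orders} is a promise problem. The input is a pair of automatic presentations of linear orders $L_1,L_2$, under the promise that both orders are scattered; the question is whether $L_1\cong L_2$. The problem is \emph{decidable} if some algorithm halts with the correct answer on every input that satisfies the promise; nothing is required on other inputs. It is known that the isomorphism problem for automatic linear orders in general is $\Sigma^1_1$-complete, whereas the problem for scattered orders is reducible to true first-order arithmetic. Whether the problem for scattered orders is decidable is posed as an open question in \cite{Iso}. We show that it is not.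

The complexity of a scattered order is measured by condensation. For points $a,b$ of a linear order $L$ let $[a,b]$ be the closed interval between them, whichever is the smaller. Let $\sim_0$ be equality, and let $a\sim_{n+1}b$ hold if only finitely many $\sim_n$-classes meet $[a,b]$. Each $\sim_n$ is an equivalence relation with convex classes (Lemma~\ref{lem:cond}). We say that $L$ has \emph{height} $\le h$ if any two points of $L$ are $\sim_h$-equivalent. An automatic linear order is scattered exactly if it has finite height, and a height bound can then be computed (Section~\ref{sec:upper}).

Write $\omega$, $\omega^*$, $\zeta$ for the order types of $\mathbb N$, $-\mathbb N$, $\mathbb Z$. In an order of height $\le1$ all closed intervals are finite, so the order is finite or of type $\omega$, $\omega^*$ or $\zeta$. Its type is determined by its size and by the existence of a least and of a greatest element, and these data can be computed from a presentation (Theorem~\ref{thm:fo}). So isomorphism is decidable in height $\le 1$. An order of height $\le h+1$ is a sequence, of one of these same types, of orders of height $\le h$, and at each level an isomorphism has nothing to choose but a starting point.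 One might therefore guess that an induction on the height yields a decision procedure. What the induction does yield is a bounded number of new number quantifiers at each level, and our results say that these quantifiers cannot be avoided.

\begin{theorem}\label{thm:undec}
From polynomials $p_1,p_2\in\mathbb N[x_1,\dots,x_m]$ one can compute automatic presentations of scattered linear orders $\mathcal A,\mathcal B$ of height $\le 7$ such that $\mathcal A\cong\mathcal B$ if and only if $p_1(\bar x)\ne p_2(\bar x)$ for all $\bar x\in\mathbb N^m$. Hence the isomorphism problem for automatic scattered linear orders is undecidable, even for orders of height $\le 7$.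
\end{theorem}

We make no attempt to minimize the bound $7$. For the second theorem we fix the meaning of reductions. A set $W$ \emph{reduces to} a promise problem if a computable map sends each $w$ to an input that satisfies the promise and has the answer yes exactly if $w\in W$. A promise problem \emph{reduces to} $W$ if some algorithm, on every input satisfying the promise, halts with an output that lies in $W$ exactly if the answer is yes. The two are \emph{many-one equivalent} if both reductions exist. A promise problem is \emph{arithmetical} if some arithmetical set contains, among the inputs that satisfy the promise, exactly those with the answer yes; it is \emph{$\Pi^0_n$-hard} if every $\Pi^0_n$ set reduces to it.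

\begin{theorem}\label{thm:exact}
\begin{enumerate}
\item[(a)] From every sentence $\varphi$ of first-order arithmetic one can compute automatic presentations of scattered linear orders $\mathcal A_\varphi,\mathcal B_\varphi$ such that $\mathcal A_\varphi\cong\mathcal B_\varphi$ if and only if $\mathbb N\models\varphi$.
\item[(b)] There is an algorithm which, given automatic presentations of two scattered linear orders, outputs an arithmetical sentence that is true if and only if the orders are isomorphic. So the promise problem is many-one equivalent to $\mathrm{Th}(\mathbb N;+,\times)$.
\item[(c)] For each fixed $h$ the problem restricted to orders of height $\le h$ is arithmetical, but for each $n$ there is an $h$ such that the problem restricted to orders of height $\le h$ is $\Pi^0_n$-hard.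
\end{enumerate}
\end{theorem}

Thus the known upper bound is optimal. We prove it again in Section~\ref{sec:upper}, in the form that part (c) needs.

\section{The idea: a shift that is not an integer}\label{sec:idea}

Suppose that we can concatenate pieces $F_i$ in such a way that the boundaries stay visible, so that every isomorphism maps pieces onto pieces; Section~\ref{sec:labeled} makes this precise. Then isomorphism of sequences of pieces reads as a quantifier:
\[
\begin{array}{ll}
\text{along }\omega: & (F_i)\cong(G_i)\iff \forall i\in\mathbb N\;\; F_i\cong G_i,\\[2pt]
\text{along }\zeta: & (F_i)\cong(G_i)\iff \exists s\in\mathbb Z\;\forall i\in\mathbb Z\;\; G_i\cong F_{i+s}.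
\end{array}
\]
An automaton can attach to a tuple $\bar x$ a finite block of $p(\bar x)+1$ points, for a polynomial $p$ (Section~\ref{sec:regular}). Comparing such blocks expresses $p_1(\bar x)=p_2(\bar x)$, and a sequence along $\omega$ then expresses $\forall\bar x\;p_1(\bar x)=p_2(\bar x)$. This is an identity of polynomials and is decided by comparing coefficients. To reach Hilbert's tenth problem we need pieces that are isomorphic when $p_1(\bar x)\neq p_2(\bar x)$, and to climb the arithmetical hierarchy we need an existential quantifier. The only existential quantifier at hand is the shift $s$, and it is of a rigid kind: it does not select one piece but slides the whole sequence. The following example shows how to use it nevertheless.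

For $k\in\mathbb N$ let
\[
\rho_k=\sum_{2n<k}4^n ,
\]
so that $\rho_0,\rho_1,\rho_2,\ldots=0,1,1,5,5,21,21,85,\ldots$ The binary digits of $\rho_k$, least significant first, are the first $k$ digits of $10101\ldots$ The sum has $\lceil k/2\rceil$ terms, so
\begin{equation}\label{eq:rho}
3\rho_k+1=4^{\lceil k/2\rceil}\equiv 0\pmod{2^k}.
\end{equation}
In other words, $\rho_k$ is the residue modulo $2^k$ of the $2$-adic integer $-1/3$.

Consider two arrays of cells $(i,k)$ with columns $i\in\mathbb Z$ and rows $k\in\mathbb N$. In array $A$ the cell $(i,k)$ is marked if $i\equiv0\pmod{2^k}$; in array $B$ it is marked if $i+\rho_k\equiv0\pmod{2^k}$. See Figure~\ref{fig:arrays}. Read each array as a $\zeta$-sequence of columns, each column being an $\omega$-sequence of cells. An isomorphism is then a shift $s$ that carries column $i$ of $B$ to column $i+s$ of $A$ and preserves all marks, and $s$ matches row $k$ exactly if $s\equiv\rho_k\pmod{2^k}$. The shift $s=1$ matches the rows up to $2$ and fails in row $3$; the shift $s=5$ matches the rows up to $4$ and fails in row $5$; the shift $s=21$ matches the rows up to $6$ and fails in row $7$. Every finite set of rows is matched by some integer, but a shift matching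 all rows would satisfy $3s+1\equiv0\pmod{2^k}$ for all $k$, that is, $3s=-1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.5]
\foreach \x in {-8,...,8} \foreach \y in {1,...,5} {\draw[gray] (\x,\y) circle (0.07); \draw[gray] (\x,\y+7) circle (0.07);}
\foreach \x in {-8,-6,...,8} \fill (\x,8) circle (0.22);
\foreach \x in {-8,-4,0,4,8} \fill (\x,9) circle (0.22);
\foreach \x in {-8,0,8} \fill (\x,10) circle (0.22);
\fill (0,11) circle (0.22); \fill (0,12) circle (0.22);
\foreach \x in {-7,-5,...,7} \fill (\x,1) circle (0.22);
\foreach \x in {-5,-1,3,7} \fill (\x,2) circle (0.22);
\foreach \x in {-5,3} \fill (\x,3) circle (0.22);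
\fill (-5,4) circle (0.22);
\foreach \y in {1,...,5} {\node at (-9.4,\y) {\small $\y$}; \node at (-9.4,\y+7) {\small $\y$};}
\foreach \x in {-8,-5,0,3,8} {\node at (\x,0) {\small $\x$}; \node at (\x,7) {\small $\x$};}
\node at (-11,10) {$A$}; \node at (-11,3) {$B$};
\end{tikzpicture}
\caption{Columns $-8\le i\le 8$ and rows $1\le k\le 5$ of two arrays. In $A$ the cell $(i,k)$ is marked if $2^k\mid i$; in $B$ it is marked if $2^k\mid i+\rho_k$, where $\rho_1,\dots,\rho_5=1,1,5,5,21$. Moving $B$ five columns to the right matches rows $1$ to $4$ with those of $A$, but not row $5$, whose marks in $B$ nearest to the picture are in columns $-21$ and $11$.}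
\label{fig:arrays}
\end{figure}

Now let ``marked'' and ``unmarked'' in row $k$ stand for two pieces $F_k$ and $G_k$. If $F_k\cong G_k$, the marks of row $k$ are invisible and the row imposes no condition on $s$. Hence $A\cong B$ if and only if $F_k\cong G_k$ for all but finitely many $k$. The rigid quantifier $\exists s$ has become the quantifier ``for almost all $k$'', which is an existential quantifier in disguise. In the application to inequalities a row will impose a partial condition $s\equiv\rho_k\pmod{2^{e_k}}$ with $e_k\le k$. The arithmetic is the same.

\begin{lemma}\label{lem:rho}
Let $e_0,e_1,\ldots$ be natural numbers with $e_k\le k$. There is an integer $s$ with $s\equiv\rho_k\pmod{2^{e_k}}$ for all $k$ if and only if the sequence $(e_k)$ is bounded.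
\end{lemma}

\begin{proof}
Since $3$ is invertible modulo $2^{e_k}$, and $3\rho_k\equiv-1\pmod{2^{e_k}}$ by \eqref{eq:rho} and $e_k\le k$, the congruence $s\equiv\rho_k\pmod{2^{e_k}}$ is equivalent to $2^{e_k}\mid 3s+1$. If $e_k\le v$ for all $k$, then $s=\rho_v$ is a solution, because $2^v\mid 3\rho_v+1$. If $(e_k)$ is unbounded, a solution would satisfy $3s+1=0$, which no integer does.
\end{proof}

Two properties single out $-1/3$ for this purpose: it is not an integer, and its digits are periodic, so that an automaton can add it to a binary number.

\section{Condensation and height}\label{sec:cond}

For a linear order $J$ and linear orders $L_j$ ($j\in J$), the sum $\sum_{j\in J}L_j$ is the set of pairs $(j,a)$ with $a\in L_j$, ordered lexicographically. Each summand is a convex subset of the sum. If $\sim$ is an equivalence relation with convex classes on $L$, then $L/{\sim}$ is linearly ordered and $L$ is the sum of its classes along $L/{\sim}$.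

\begin{lemma}\label{lem:cond}
Let $L$ be a linear order and $n,h\in\mathbb N$.
\begin{enumerate}
\item[(a)] The relation $\sim_n$ is an equivalence relation with convex classes, and ${\sim_n}\subseteq{\sim_{n+1}}$.
\item[(b)] If $I\subseteq L$ is convex, the relation $\sim_n$ computed in $I$ is the restriction of the relation $\sim_n$ computed in $L$.
\item[(c)] We have $a\sim_{n+1}b$ in $L$ if and only if the $\sim_1$-classes of $a$ and $b$ are $\sim_n$-equivalent in $L/{\sim_1}$.
\item[(d)] A sum along $\omega$ or $\zeta$ of orders of height $\le h$ has height $\le h+1$.
\item[(e)] If $L$ has finite height, then $L$ is scattered.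
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We use induction on $n$. Transitivity of $\sim_{n+1}$ follows from $[a,c]\subseteq[a,b]\cup[b,c]$, and convexity from $[a,c]\subseteq[a,b]$ for $c\in[a,b]$. If $a\sim_nb$, then by convexity a single $\sim_n$-class meets $[a,b]$, so $a\sim_{n+1}b$.

(b) For $a,b\in I$ we have $[a,b]\subseteq I$. By induction the two relations $\sim_n$ agree on $[a,b]$, so they cut it into the same number of pieces.

(c) The case $n=0$ is a tautology. If the claim holds for $n$, the $\sim_{n+1}$-classes of $L$ are the preimages of the $\sim_n$-classes of $L/{\sim_1}$. The image of $[a,b]$ is the closed interval between the images of $a$ and $b$, so the two intervals meet the same number of classes.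

(d) By (b), each summand lies in one $\sim_h$-class of the sum. A closed interval meets finitely many summands, hence finitely many $\sim_h$-classes.

(e) First, a sum of scattered orders along a scattered order $J$ is scattered. Indeed, consider a copy of $\mathbb Q$ in the sum. If a summand contains two of its points, it contains by convexity all points of the copy between them, and these form a copy of $\mathbb Q$. Otherwise the projection to $J$ embeds $\mathbb Q$ in $J$. Now we show by induction on $n$ that all $\sim_n$-classes are scattered. A $\sim_{n+1}$-class is a sum of $\sim_n$-classes along an order in which all closed intervals are finite, and such an order is scattered.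
\end{proof}

All orders that we construct come with a height bound, so by (e) they satisfy the promise; we shall not have to track scatteredness separately.

\section{Regular relations and counting}\label{sec:regular}

The basic tool is the closure of regular relations under definitions.

\begin{theorem}[\cite{Hod,KN,BG}]\label{thm:fo}
Let $R_1,\dots,R_n$ be regular relations on $\Gamma^*$, and let $\psi(\bar y)$ be a formula built from them by Boolean connectives and the quantifiers $\exists$, $\forall$ and $\exists^\infty$ \textup{(}``there are infinitely many''\textup{)}, all ranging over $\Gamma^*$. Then the relation defined by $\psi$ is regular, and an automaton for it can be computed from $\psi$ and automata for the $R_i$.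
\end{theorem}

The closure under $\exists^\infty$ is from \cite{BG}. Since emptiness of automata is decidable, so is the truth of sentences of this kind. A function is \emph{regular} if its graph is. The length-lexicographic order (\emph{llex}) compares words first by length and then lexicographically; it is regular, and it has type $\omega$ on every infinite set of words.

We identify a tuple of words with its convolution, which is a single word over a larger alphabet. A relation between tuples is regular in this coding exactly if it is regular as a relation between all their components, because the two convolutions differ only in the grouping of letters. So a linear order whose domain is a regular set of tuples, with a regular order relation, is automatic. One-letter components serve as \emph{tags} that make unions disjoint, and tuples of different lengths are filled up with empty words. All constructions below transform automata into automata effectively.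

\subsection*{Numbers}
A natural number $k$ is coded in unary as $1^k$, and $\mathbb N^m$ is the regular set of tuples of such words. For a word $w=w_0w_1\cdots$ over $\{0,1\}$ let $\mathrm{val}(w)=\sum_tw_t2^t$. Let $U_k=\{0,1\}^k$; we identify $u\in U_k$ with $\mathrm{val}(u)\in[0,2^k)$. The comparison $\mathrm{val}(w)<\mathrm{val}(w')$ is regular: the automaton remembers the outcome at the last position where the words, padded by zeros, differ. An integer is coded as a pair $(\sigma,w)$ with $\sigma\in\{+,-\}$ and $w\in\{0,1\}^*$ not ending in $0$; the pair $(+,w)$ stands for $\mathrm{val}(w)$ and $(-,w)$ for $-1-\mathrm{val}(w)$. Every integer has exactly one code, and the order of $\mathbb Z$ is regular.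

\begin{lemma}\label{lem:mod}
The functions $(1^k,i)\mapsto i\bmod 2^k$ and $(1^k,i)\mapsto(i+\rho_k)\bmod 2^k$, from $\mathbb N\times\mathbb Z$ to words in $U_k$, are regular.
\end{lemma}

\begin{proof}
Let $i$ have the code $(\sigma,w)$ and put $w_t=0$ for $t\ge|w|$. Let $d_t=w_t$ if $\sigma$ is $+$ and $d_t=1-w_t$ if $\sigma$ is $-$. Then $i\equiv\sum_{t<k}d_t2^t\pmod{2^k}$; for negative $i$ this holds because $-1\equiv\sum_{t<k}2^t$. So $i\bmod2^k$ is the word $d_0\cdots d_{k-1}$, which an automaton checks letter by letter, remembering $\sigma$. For the second function it adds to $d_t$ the digit of $\rho_k$, which is $1$ for even $t<k$ and $0$ for odd $t$; it remembers $\sigma$, the parity of $t$ and the carry, and it drops the last carry.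
\end{proof}

\subsection*{Count functions}
Automata cannot multiply numbers, but they can describe sets whose sizes multiply. A function $f\colon Y\to\mathbb N$ on a regular set $Y$ is a \emph{count function} if there is a regular relation $W$, a \emph{witness} for $f$, whose sections $W_y=\{w:(y,w)\in W\}$ are finite with $|W_y|=f(y)$ for all $y\in Y$. A count function is given by an automaton for a witness.

\begin{lemma}\label{lem:count}
\begin{enumerate}
\item[(a)] Constants, sums and products of count functions are count functions.
\item[(b)] If $f$ is a count function on $Y$ and $g\colon Y'\to Y$ is regular, then $f\circ g$ is a count function. A function that agrees with a count function on each part of a finite partition of $Y$ into regular sets is a count function.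
\item[(c)] If $W,W'$ are witnesses with $W_y\subseteq W'_y$ for all $y$, then $|W'_y|-|W_y|$ is a count function.
\item[(d)] The functions $1^k\mapsto k$ and $1^k\mapsto 2^k$ are count functions, and so is every polynomial in $\mathbb N[x_1,\dots,x_m]$ on $\mathbb N^m$.
\end{enumerate}
\end{lemma}

\begin{proof}
In each case we name the sections of a witness; they are definable, so Theorem~\ref{thm:fo} applies. (a) A fixed finite set; $(\{0\}\times W_y)\cup(\{1\}\times W'_y)$; $W_y\times W'_y$. (b) $W_{g(y')}$; the section of the witness that belongs to the part containing $y$. (c) $W'_y\setminus W_y$. (d) $\{1^j:j<k\}$ and $U_k$; polynomials follow by (a) and (b), since projections are regular.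
\end{proof}

Two things are missing from this list. Subtraction is available only when one witness is contained in the other. And a case distinction may not depend on a comparison of counts: the count functions $x_1$ and $2x_2$ agree exactly on the pairs $(1^{2n},1^n)$, whose convolutions $(1,1)^n(1,\diamond)^n$ do not form a regular language. These two restrictions shape the construction in Section~\ref{sec:neq}.

\section{Labeled orders and marked sums}\label{sec:labeled}

It is convenient to build orders whose points carry numbers, and to remove the numbers at the end. A \emph{labeled order} is a linear order $J$ with a map $\lambda\colon J\to\mathbb N_{\ge1}$; isomorphisms of labeled orders preserve labels. We write $[n]$ for a single point with label $n$, and $J^+$ for $J$ with all labels increased by $1$. An \emph{automatic family} over a regular set $X$ is a family $(F_x)_{x\in X}$ of labeled orders on sets of words such that $\{(x,w):w\in F_x\}$ and $\{(x,w,w'):w\le w'\text{ in }F_x\}$ are regular and $(x,w)\mapsto\lambda_x(w)$ is a count function. By Theorem~\ref{thm:fo} and Lemma~\ref{lem:count}(b), substituting a regular function into the parameter, or choosing between finitely many families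 by a regular case distinction on the parameter, gives again an automatic family.

\subsection*{Removing the labels}
We replace a point with label $n$ by a block of $n$ points and keep the blocks apart by copies of $\mathbb Z$:
\[
\mathrm{Lin}(J)=\sum_{j\in J}\bigl(\zeta+\lambda(j)\bigr),
\]
where a number $n$ denotes the order with $n$ elements. A separator must be infinite in both directions, since $n+\omega\cong\omega$ and $\omega^*+n\cong\omega^*$ would swallow a block. We say that $J$ has \emph{height} $\le h$ if $\mathrm{Lin}(J)$ has height $\le h$, and that a family has height $\le h$ if all its members do.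

\begin{lemma}\label{lem:lin}
\begin{enumerate}
\item[(a)] $\mathrm{Lin}(J)\cong\mathrm{Lin}(J')$ if and only if $J\cong J'$.
\item[(b)] The point $[n]$ has height $\le2$. If $J$ has height $\le h$ with $h\ge1$, then so does $J^+$.
\item[(c)] From an automatic family $(F_x)$ and a parameter $x$ one can compute an automatic presentation of $\mathrm{Lin}(F_x)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Call the copies $\zeta_j$ of $\zeta$ and the finite parts $\lambda(j)$ the \emph{blocks} of $\mathrm{Lin}(J)$. Within a block all closed intervals are finite. Let $a<b$ lie in different blocks. If $a\in\zeta_j$, then $[a,b]$ contains the infinitely many points of $\zeta_j$ above $a$. If $a$ lies in the finite block of $j$, then $b$ lies in $\zeta_{j'}$ or in the finite block of $j'$ for some $j'>j$, and $[a,b]$ contains the infinitely many points of $\zeta_{j'}$ below $b$. So the $\sim_1$-classes are exactly the blocks.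

(a) An isomorphism $\mathrm{Lin}(J)\to\mathrm{Lin}(J')$ preserves $\sim_1$, so it maps the finite classes bijectively to the finite classes, preserving their order and their sizes. This is an isomorphism $J\to J'$. Conversely, an isomorphism $J\to J'$ matches the summands.

(b) The order $\zeta+n$ has two $\sim_1$-classes, so $\sim_2$ identifies all its points. The quotients of $\mathrm{Lin}(J)$ and $\mathrm{Lin}(J^+)$ by $\sim_1$ are both isomorphic to $\sum_{j\in J}2$, so the second claim follows from Lemma~\ref{lem:cond}(c).

(c) Let $W$ be a witness for the labels. Take the triples $(w,0,z)$ with $w\in F_x$, $z\in\mathbb Z$ and the triples $(w,1,v)$ with $w\in F_x$, $v\in W_{(x,w)}$. Order them lexicographically, using the order of $F_x$ for $w$, the order of $\mathbb Z$ for $z$ and llex for $v$.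
\end{proof}

\subsection*{Visible boundaries}
A plain sum forgets where its summands end: along $\omega$, the pieces $[1]+[1],[1],[1],\ldots$ and $[1],[1],[1],\ldots$ have the same sum. We reserve the label $1$ for boundaries. For a linear order $I$ of type $\omega$ or $\zeta$ and labeled orders $F_i$ ($i\in I$), the \emph{marked sum} is
\[
\langle F_i\rangle_{i\in I}=\sum_{i\in I}\bigl([1]+F_i^+\bigr).
\]

\begin{lemma}\label{lem:marked}
Let $I$ have type $\omega$ or $\zeta$.
\begin{enumerate}
\item[(a)] $\langle F_i\rangle_{i\in I}\cong\langle G_i\rangle_{i\in I}$ if and only if there is an automorphism $\phi$ of $I$ with $G_i\cong F_{\phi(i)}$ for all $i$. For type $\omega$ the only automorphism is the identity; for $I=\mathbb Z$ the automorphisms are the shifts $i\mapsto i+s$.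
\item[(b)] If all $F_i$ have height $\le h$ with $h\ge2$, then $\langle F_i\rangle_{i\in I}$ has height $\le h+1$.
\item[(c)] If $I$ is a regular set with a regular order and $(F_{x,i})$ is an automatic family over $X\times I$, then $\langle F_{x,i}\rangle_{i\in I}$ is an automatic family over $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) All labels of $F_i^+$ are at least $2$, so the label $1$ occurs exactly at the markers $[1]$. An isomorphism from $\langle G_i\rangle_{i\in I}$ to $\langle F_i\rangle_{i\in I}$ therefore maps markers to markers and induces an automorphism $\phi$ of $I$. Every $i\in I$ has an immediate successor, and $G_i^+$ is the open interval between the $i$-th marker and the next one. Hence $G_i^+$ is mapped onto $F_{\phi(i)}^+$, and $G_i\cong F_{\phi(i)}$. Conversely, isomorphisms $G_i\to F_{\phi(i)}$ combine to an isomorphism of the sums.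

(b) The order $\mathrm{Lin}(\langle F_i\rangle_{i\in I})$ is the sum of the orders $\mathrm{Lin}([1])$ and $\mathrm{Lin}(F_i^+)$ along $\sum_{i\in I}2\cong I$. All summands have height $\le h$ by Lemma~\ref{lem:lin}(b), so Lemma~\ref{lem:cond}(d) applies.

(c) Take the triples $(i,0,\varepsilon)$ with label $1$ and $(i,1,w)$ for $w\in F_{x,i}$ with label $\lambda_{x,i}(w)+1$, in lexicographic order.
\end{proof}

We use three index orders: $\mathbb N$ in unary, $\mathbb N^l$ ($l\ge1$) in the llex order of the convolutions, which has type $\omega$, and $\mathbb Z$ in the binary coding.

\begin{definition}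
Let $X$ be regular and $h\ge2$. A set $R\subseteq X$ is \emph{realized in height $h$} by automatic families $(F_x),(G_x)$ over $X$ if both have height $\le h$ and $R=\{x\in X:F_x\cong G_x\}$.
\end{definition}

For example, if $p_1,p_2$ are count functions on $X$, then $\{x:p_1(x)=p_2(x)\}$ is realized in height $2$ by $[p_1(x)+1]$ and $[p_2(x)+1]$. Lemma~\ref{lem:marked} for type $\omega$ gives the universal quantifier at once.

\begin{lemma}\label{lem:forall}
If $R\subseteq X\times\mathbb N^l$ with $l\ge1$ is realized in height $h$ by $(F_{x,\bar z})$, $(G_{x,\bar z})$, then $\{x:\forall\bar z\in\mathbb N^l\;R(x,\bar z)\}$ is realized in height $h+1$ by $\langle F_{x,\bar z}\rangle_{\bar z\in\mathbb N^l}$ and $\langle G_{x,\bar z}\rangle_{\bar z\in\mathbb N^l}$.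
\end{lemma}

\section{Bounded periods and the existential quantifier}\label{sec:period}

We now turn the arrays of Section~\ref{sec:idea} into labeled orders. There the content of the cell $(i,k)$ depended on a residue $r$ modulo $2^k$ only through the question whether $r=0$. In general we allow any piece $H_{k,r}$. What matters is which shifts of the row go unnoticed.

Let $k\in\mathbb N$ and let $H_r$ ($r\in U_k$) be labeled orders. The set
\[
\bigl\{t\in\mathbb Z:\ H_{(i+t)\bmod2^k}\cong H_{i\bmod2^k}\text{ for all }i\in\mathbb Z\bigr\}
\]
is a subgroup of $\mathbb Z$ that contains $2^k$. So it equals $2^e\mathbb Z$ for a unique $e$ with $0\le e\le k$, and we call $2^e$ the \emph{period} of $(H_r)_{r\in U_k}$.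

\begin{proposition}\label{prop:period}
Let $X$ be regular and let $(H_{x,k,r})$ be an automatic family of height $\le h$, $h\ge2$, over $\{(x,1^k,r):x\in X,\ k\in\mathbb N,\ r\in U_k\}$. Let $2^{e(x,k)}$ be the period of $(H_{x,k,r})_{r\in U_k}$. Then the set of all $x\in X$ for which the sequence $(e(x,k))_{k\in\mathbb N}$ is bounded is realized in height $h+2$ by
\[
A_x=\bigl\langle\langle H_{x,k,\;i\bmod2^k}\rangle_{k\in\mathbb N}\bigr\rangle_{i\in\mathbb Z},
\qquad
B_x=\bigl\langle\langle H_{x,k,\;(i+\rho_k)\bmod2^k}\rangle_{k\in\mathbb N}\bigr\rangle_{i\in\mathbb Z}.
\]
\end{proposition}

\begin{proof}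
By Lemma~\ref{lem:mod} the substitutions into the parameter $r$ are regular functions of $(x,i,1^k)$. Two applications of Lemma~\ref{lem:marked}(b),(c) show that $(A_x)$ and $(B_x)$ are automatic families of height $\le h+2$. Fix $x$. By Lemma~\ref{lem:marked}(a), first for $\mathbb Z$ and then for $\mathbb N$, we have $A_x\cong B_x$ if and only if there is $s\in\mathbb Z$ with
\[
H_{x,k,\;(i+\rho_k)\bmod2^k}\cong H_{x,k,\;(i+s)\bmod2^k}\qquad\text{for all }i\in\mathbb Z,\ k\in\mathbb N .
\]
For fixed $k$ the number $i'=i+\rho_k$ runs through $\mathbb Z$, and $i+s=i'+(s-\rho_k)$. So the condition for $k$ says that $s-\rho_k\in2^{e(x,k)}\mathbb Z$. By Lemma~\ref{lem:rho}, one $s$ serves all $k$ exactly if $(e(x,k))_k$ is bounded.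
\end{proof}

The inner sum runs along $\omega$ so that rows cannot be exchanged, and it sits inside the sum along $\mathbb Z$ so that all rows undergo the same shift. With the sums in the opposite order each row could choose its own shift $\rho_k$, and the two orders would always be isomorphic.

\begin{lemma}\label{lem:exists}
Let $R\subseteq X\times\mathbb N$ be realized in height $h$ by given families. Then one can compute families that realize
\[
\{x\in X:\ R(x,k)\text{ holds for all but finitely many }k\}
\]
in height $h+2$. If $R$ is monotone, that is, if $R(x,k)$ implies $R(x,k+1)$, this set equals $\{x:\exists k\;R(x,k)\}$.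
\end{lemma}

\begin{proof}
Let $(F_{x,k}),(G_{x,k})$ realize $R$. Put $H_{x,k,r}=F_{x,k}$ if $r=0$ and $H_{x,k,r}=G_{x,k}$ otherwise; this is a regular case distinction. If $R(x,k)$ holds, all $H_{x,k,r}$ with $r\in U_k$ are isomorphic and $e(x,k)=0$. If $R(x,k)$ fails, an unnoticed shift $t$ satisfies $H_{x,k,\,t\bmod2^k}\cong H_{x,k,0}=F_{x,k}\not\cong G_{x,k}$, which forces $t\bmod2^k=0$; so $e(x,k)=k$. Thus $(e(x,k))_k$ is bounded exactly if $R(x,k)$ fails for finitely many $k$ only, and Proposition~\ref{prop:period} applies. For monotone $R$, one $k$ with $R(x,k)$ gives all larger ones.
\end{proof}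

Monotonicity is used only in the last sentence, and there it is needed: if $R(x,k)$ holds for $k=0$ alone, then $\exists k\;R(x,k)$ is true, but the two orders are not isomorphic.

\section{Realizing an inequality}\label{sec:neq}

\begin{proposition}\label{prop:neq}
From count functions $p_1,p_2$ on a regular set $X$ one can compute automatic families that realize $\{x\in X:p_1(x)\ne p_2(x)\}$ in height $6$.
\end{proposition}

Put $\delta=\delta(x)=p_1(x)-p_2(x)$. In view of Proposition~\ref{prop:period} we look for pieces $H_{x,k,r}$ whose periods are bounded in $k$ exactly if $\delta\ne0$. The numbers $\gcd(\delta,2^k)$ behave in this way. If $\delta\neq0$ and $2^v$ is the largest power of $2$ dividing $\delta$, then $\gcd(\delta,2^k)=2^{\min(k,v)}$; if $\delta=0$, then $\gcd(\delta,2^k)=2^k$. So $H_{x,k,r}$ should remember $r$ exactly modulo $\gcd(\delta,2^k)$, that is, it should remember the coset of $r$ with respect to the subgroup of $\mathbb Z/2^k\mathbb Z$ generated by $\delta$. (The more obvious choice, a piece that remembers $\delta r$ modulo $2^k$, has the period $2^k/\gcd(\delta,2^k)$, which is bounded exactly if $\delta=0$; it would only realize equality again.)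

A sum along $\mathbb Z$ forms such a quotient, because it knows its sequence of pieces only up to a shift. Consider the sequence of residues $(r+\delta j)\bmod2^k$ for $j\in\mathbb Z$, say for $k=2$. For $\delta=1$ it is $\ldots0,1,2,3,0,\ldots$ up to a shift, whatever $r$ is, and the period in $r$ is $1$. For $\delta=2$ it is $\ldots0,2,0,2,\ldots$ for even $r$ and $\ldots1,3,1,3,\ldots$ for odd $r$, and the period is $2$. For $\delta=0$ it is the constant sequence $r$, and the period is $4$.

It remains to represent a residue $(r+\delta j)\bmod 2^k$. We can produce a count $c$ in this residue class, but we cannot reduce a count modulo $M=2^k$. A third sum along $\mathbb Z$ does it for us: the sequence $(c+My)_{y\in\mathbb Z}$, up to a shift, remembers exactly $c$ modulo $M$. Its terms must be turned into positive labels that are count functions. The absolute value $|c+My|$ would require us to compare the count $c$ with $-My$. The square does not: it expands into monomials, and the only negative monomial can be subtracted from a large constant whose witness contains a witness for that monomial. For $M=4$ the squares $(c+4y)^2$ read $\ldots81,25,1,9,49,\ldots$ for $c=3$ and for $c=7$, and $\ldots49,9,1,25,81,\ldots$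 for $c=1$. The last sequence is the mirror image of the first but not a shift of it, so squaring does not confuse $c$ with $-c$.

\begin{proof}[Proof of Proposition~\ref{prop:neq}]
Throughout, $x\in X$, $k\in\mathbb N$ is in unary, $M=2^k$, and $r,u\in U_k$.

\emph{Step 1: a count in the class of $r+\delta u$.} Using tags, take witnesses with disjoint sections $S_1(x),S_2(x)$ of sizes $p_1(x),p_2(x)$ and a further word $*$ outside both. Let $T(x)=S_1(x)\cup S_2(x)\cup\{*\}$ and $N=|T(x)|\ge1$. Define $C=C_{x,k,r,u}\subseteq T(x)\times U_k$ as
\[
\bigl(S_1(x)\times\{w:w<u\}\bigr)\cup\bigl(S_2(x)\times\{w:w\ge u\}\bigr)\cup\bigl(\{*\}\times\{w:w<r\}\bigr).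
\]
Its size is $c=c_{x,k,r,u}=p_1(x)\,u+p_2(x)\,(M-u)+r$, so
\begin{equation}\label{eq:c}
c_{x,k,r,u}\equiv r+\delta u\pmod M .
\end{equation}
The factor $M-u$ represents $-u$ modulo $M$ and so avoids a subtraction. The sets $C$ are the sections of a regular relation contained in $T(x)\times U_k$, which has $NM$ elements. By Lemma~\ref{lem:count}, both $c$ and $NM-c$ are count functions, and so is $K=2N^2M^2$, which depends on $(x,k)$ only.

\emph{Step 2: a labeled order that remembers $c$ modulo $M$.} Let $P_{x,k,r,u}$ be the order $\mathbb Z$ with the label
\[
f(y)=(c+My)^2+K\ \ge\ K\ \ge\ 1
\]
at $y$. We claim that this is an automatic family. The sign of $c+My$ is known for $y\ge1$, and also for $y\le-N$ because $c\le NM$; only the $N$ positions in between are uncertain. Since $N$ is itself only a count, we let the elements of $T(x)$ serve as these positions. For $e\in T(x)$ let $l(e)$ be the number of $e'\in T(x)$ that precede $e$ in llex; this is a count function of $(x,e)$ and a bijection from $T(x)$ onto $\{0,\dots,N-1\}$. We present $\mathbb Z$ by tagged words as follows.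
\[
\begin{array}{lll}
\text{word} & \text{position } y & \text{label}\\[2pt]
(0,1^{n}),\ n\ge0 & -N-n & \bigl(Mn+(NM-c)\bigr)^2+K\\[2pt]
(1,e),\ e\in T(x) & -l,\ \ l=l(e) & c^2+M^2l^2+(K-2Mlc)\\[2pt]
(2,1^{n}),\ n\ge1 & n & (c+Mn)^2+K
\end{array}
\]
Words are compared first by their tags, then by decreasing length for tag $0$, by reverse llex for tag $1$, and by increasing length for tag $2$. This order is regular, and the second column is an isomorphism onto $\mathbb Z$. Each label equals $f(y)$: in the first row $c+My=-(Mn+NM-c)$, and in the second row we have expanded $(c-Ml)^2$. The first and third labels are count functions by Lemma~\ref{lem:count}(a). For the second, the set $T(x)\times U_k\times T(x)\times U_k$ has $N^2M^2$ elements, and its subset of all $(e',w',g,w)$ with $e'$ before $e$ in llex and $(g,w)\in C$ has $l\cdot M\cdot c$ elements. Both are sections of regular relations, so $N^2M^2-Mlc$ is a count function by Lemma~\ref{lem:count}(c), and $K-2Mlc$ is twice this function. A case distinction on the tag finishes the claim. The order $\mathrm{Lin}(P_{x,k,r,u})$ is a sum along $\zeta$ of orders $\mathrm{Lin}([n])$, so the family has height $\le3$ by Lemmas~\ref{lem:lin}(b) and~\ref{lem:cond}(d).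

For fixed $x,k$, write $c=c_{x,k,r,u}$ and $c'=c_{x,k,r',u'}$. We show that
\begin{equation}\label{eq:P}
P_{x,k,r,u}\cong P_{x,k,r',u'}\iff c\equiv c'\pmod M .
\end{equation}
An isomorphism is a shift by some $s\in\mathbb Z$ that preserves labels. Since $K$ is the same on both sides, this means $(c+Ms+My)^2=(c'+My)^2$ for all $y\in\mathbb Z$. Two polynomials in $y$ that agree on $\mathbb Z$ have the same coefficients, and the linear coefficients give $2M(c+Ms)=2Mc'$, so $c'=c+Ms$. Conversely, if $c'=c+Ms$, the shift by $s$ preserves labels.

\emph{Step 3: a labeled order that remembers $r$ modulo $\gcd(\delta,M)$.} Let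
\[
H_{x,k,r}=\langle P_{x,k,r,\;j\bmod2^k}\rangle_{j\in\mathbb Z}.
\]
By Lemmas~\ref{lem:mod} and~\ref{lem:marked} this is an automatic family of height $\le4$. By Lemma~\ref{lem:marked}(a), \eqref{eq:P} and \eqref{eq:c}, we have $H_{x,k,r}\cong H_{x,k,r'}$ if and only if there is $t\in\mathbb Z$ with $r+\delta(j+t)\equiv r'+\delta j\pmod M$ for all $j\in\mathbb Z$. The terms $\delta j$ cancel, leaving $r'-r\equiv\delta t\pmod M$. Such a $t$ exists exactly if $r'-r$ lies in $\delta\mathbb Z+M\mathbb Z=\gcd(\delta,M)\mathbb Z$.

\emph{Step 4.} Since $\gcd(\delta,2^k)$ divides $2^k$, Step 3 says that $H_{x,k,\,(i+t)\bmod2^k}\cong H_{x,k,\,i\bmod2^k}$ if and only if $\gcd(\delta,2^k)$ divides $t$. So the period of $(H_{x,k,r})_{r\in U_k}$ is $\gcd(\delta(x),2^k)$, which is bounded in $k$ exactly if $\delta(x)\ne0$. Proposition~\ref{prop:period} gives families of height $\le6$ that realize $\{x:\delta(x)\neq0\}$.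
\end{proof}

\section{The lower bounds}\label{sec:lower}

We work with formulas in the language $0,1,+,\times,\le$; the extra symbols are definable in $(\mathbb N;+,\times)$. A formula is $\Sigma_0$, and also $\Pi_0$, if all its quantifiers are bounded, of the form $\exists y\le z$ or $\forall y\le z$. A $\Sigma_{n+1}$ formula has the form $\exists\bar y\,\pi$ with $\pi$ in $\Pi_n$, and a $\Pi_{n+1}$ formula has the form $\forall\bar y\,\sigma$ with $\sigma$ in $\Sigma_n$. A $\Pi^0_n$ set is a set defined in $\mathbb N$ by a $\Pi_n$ formula. By prenex normal form and dummy quantifiers, every formula is effectively equivalent to a $\Pi_n$ formula for every sufficiently large $n$, with all blocks of quantifiers nonempty. We use the theorem of Matiyasevich, Robinson, Davis and Putnam in the following form.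

\begin{theorem}[MRDP, \cite{Mat}]\label{thm:mrdp}
From a $\Sigma_1$ formula $\sigma(\bar x)$ one can compute polynomials $p_1,p_2\in\mathbb N[\bar x,\bar z]$ such that, in $\mathbb N$, $\sigma(\bar x)$ is equivalent to $\exists\bar z\;p_1(\bar x,\bar z)=p_2(\bar x,\bar z)$. It is undecidable whether, for given $p_1,p_2\in\mathbb N[x_1,\dots,x_m]$, the equation $p_1(\bar x)=p_2(\bar x)$ has a solution in $\mathbb N^m$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:undec}]
We may assume $m\ge1$. The polynomials $p_1,p_2$ are count functions on $\mathbb N^m$. Let $(A_{\bar x}),(B_{\bar x})$ be the families of Proposition~\ref{prop:neq} and put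
\[
\mathcal A=\mathrm{Lin}\bigl(\langle A_{\bar x}\rangle_{\bar x\in\mathbb N^m}\bigr),\qquad
\mathcal B=\mathrm{Lin}\bigl(\langle B_{\bar x}\rangle_{\bar x\in\mathbb N^m}\bigr).
\]
By Lemmas~\ref{lem:marked} and~\ref{lem:lin}, presentations of $\mathcal A$ and $\mathcal B$ can be computed, both orders have height $\le7$, and $\mathcal A\cong\mathcal B$ if and only if $A_{\bar x}\cong B_{\bar x}$ for all $\bar x$, that is, $p_1(\bar x)\ne p_2(\bar x)$ for all $\bar x$. Both orders are scattered by Lemma~\ref{lem:cond}(e). So every pair produced satisfies the promise, and an algorithm for the promise problem, even for its restriction to height $\le7$, would decide the solvability of $p_1(\bar x)=p_2(\bar x)$, contrary to Theorem~\ref{thm:mrdp}.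
\end{proof}

To iterate, we must make a relation monotone before applying Lemma~\ref{lem:exists}, without raising its level in the hierarchy. Bounded quantifiers do this.

\begin{lemma}\label{lem:bounded}
Let $n\ge1$. If $\pi$ is $\Pi_n$, then $\exists y\le k\;\pi$ is equivalent in $\mathbb N$ to a $\Pi_n$ formula. If $\sigma$ is $\Sigma_n$, then $\forall y\le k\;\sigma$ is equivalent in $\mathbb N$ to a $\Sigma_n$ formula. These formulas can be computed.
\end{lemma}

\begin{proof}
The second claim follows from the first by negation; we use induction on $n$. Let $\pi$ be $\forall\bar z\;\theta$ with $\theta$ in $\Sigma_{n-1}$. Then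
\[
\exists y\le k\;\forall\bar z\;\theta\iff\forall w\;\exists y\le k\;\forall\bar z\le w\;\theta .
\]
From left to right the same $y$ works for all $w$. If the left side fails, every $y\le k$ has a counterexample $\bar z$, and a bound $w$ for these finitely many tuples refutes the right side. For $n=1$ the formula behind $\forall w$ has bounded quantifiers only. For $n>1$ the formula $\forall\bar z\le w\;\theta$ is equivalent to a $\Sigma_{n-1}$ formula $\sigma'$ by induction, and $\exists y\,(y\le k\wedge\sigma')$ becomes $\Sigma_{n-1}$ when the conjunct $y\le k$ is moved behind the quantifiers of $\sigma'$.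
\end{proof}

\begin{proposition}\label{prop:arith}
From a $\Pi_{2j+1}$ formula $\pi(x_1,\dots,x_m)$, $m\ge1$, one can compute automatic families over $\mathbb N^m$ that realize $\{\bar x:\mathbb N\models\pi(\bar x)\}$ in height $7+3j$.
\end{proposition}

\begin{proof}
Let $j=0$. The negation of $\pi$ is $\Sigma_1$, so by Theorem~\ref{thm:mrdp} $\pi(\bar x)$ is equivalent to $\forall\bar z\;p_1(\bar x,\bar z)\ne p_2(\bar x,\bar z)$, where we may take $\bar z$ nonempty. Proposition~\ref{prop:neq} realizes the inequality in height $6$, and Lemma~\ref{lem:forall} realizes $\pi$ in height $7$.

A $\Pi_{2j+3}$ formula has the form $\forall\bar z\;\exists y_1\cdots\exists y_l\;\theta(\bar x,\bar z,\bar y)$ with $\theta$ in $\Pi_{2j+1}$. Let $\theta'(\bar x,\bar z,k)$ be $\exists y_1\le k\cdots\exists y_l\le k\;\theta$. By Lemma~\ref{lem:bounded}, applied $l$ times, $\theta'$ is effectively equivalent to a $\Pi_{2j+1}$ formula, so by induction it is realized in height $7+3j$. It is monotone in $k$, and $\exists\bar y\;\theta$ is equivalent to $\exists k\;\theta'$. Lemma~\ref{lem:exists} realizes $\exists k\;\theta'$ in height $9+3j$, and Lemma~\ref{lem:forall} realizes $\forall\bar z\;\exists k\;\theta'$ in height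 $10+3j=7+3(j+1)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exact}\textup{(a)}]
Bring $\varphi$ into $\Pi_{2j+1}$ form for some $j$ and regard it as a formula $\pi(x)$ in a dummy variable. Let $(F_x),(G_x)$ be the families of Proposition~\ref{prop:arith}, and put $\mathcal A_\varphi=\mathrm{Lin}(F_0)$, $\mathcal B_\varphi=\mathrm{Lin}(G_0)$. These orders have finite height, so they are scattered, and by Lemma~\ref{lem:lin} they are isomorphic if and only if $F_0\cong G_0$, that is, $\mathbb N\models\varphi$.
\end{proof}

\begin{proof}[Proof of the hardness claim in Theorem~\ref{thm:exact}\textup{(c)}]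
Given $n$, choose $j$ with $2j+1\ge n$ and let $h=7+3j$. Every $\Pi^0_n$ set $W\subseteq\mathbb N$ is defined by a $\Pi_{2j+1}$ formula, so it is realized in height $h$ by some families $(F_x),(G_x)$. The map that sends $x$ to the presentations of $\mathrm{Lin}(F_x)$ and $\mathrm{Lin}(G_x)$ from Lemma~\ref{lem:lin}(c) is computable, its values are pairs of scattered orders of height $\le h$, and the two orders are isomorphic exactly if $x\in W$.
\end{proof}

\section{The upper bounds}\label{sec:upper}

An isomorphism between infinite orders is a second-order object. For orders of finite height it can be replaced by a recursion on the condensation levels, in which each level requires the choice of a single point. We first compute the levels.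

\begin{lemma}\label{lem:regcond}
Given an automatic presentation of a linear order $L$ and $n\in\mathbb N$, one can compute automata for $\sim_n$ and for the set $\mathrm{Rep}_n$ of llex-least elements of the $\sim_n$-classes. If $L$ is scattered, one can compute an $n$ such that $L$ has height $\le n$.
\end{lemma}

\begin{proof}
If $\sim_n$ is regular, then $\mathrm{Rep}_n$ is definable from $\sim_n$ and llex, and $a\sim_{n+1}b$ is defined by
\[
\neg\,\exists^\infty z\,\bigl(z\in\mathrm{Rep}_n\wedge\exists z'\,(z'\sim_nz\wedge z'\in[a,b])\bigr).
\]
Theorem~\ref{thm:fo} gives the first claim by induction. By the theorem of Khoussainov, Rubin and Stephan \cite{KRS}, every automatic linear order has finite FC-rank, that is, ${\sim_n}={\sim_{n+1}}$ for some $n$. For such $n$, infinitely many $\sim_n$-classes lie between any two distinct ones, since otherwise $\sim_{n+1}$ would merge the two. So if $L/{\sim_n}$ had two elements it would be dense. A dense order with two elements contains a copy of $\mathbb Q$, built point by point along an enumeration of $\mathbb Q$, and representatives of the classes in this copy would embed $\mathbb Q$ in $L$. Hence a scattered $L$ has height $\le n$. Since ``$a\sim_nb$ for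 all $a,b\in L$'' is decidable, such an $n$ is found by trying $n=0,1,2,\ldots$
\end{proof}

The search terminates because of both hypotheses: automaticity makes the condensations stabilize at a finite stage, and scatteredness makes the stable quotient trivial.

\begin{remark}
The promise itself is decidable. Whether two automata present a linear order is the truth of a first-order sentence. If they do, the search for an $n$ with ${\sim_n}={\sim_{n+1}}$ terminates by \cite{KRS}, and the order is scattered if and only if it has height $\le n$, by the proof above and Lemma~\ref{lem:cond}(e).
\end{remark}

Let $L_1,L_2$ be given by presentations, and write $[a]_q$ for the $\sim_q$-class of $a$. For $a\in L_1$ and $b\in L_2$ let $\mathrm{Iso}_q(a,b)$ mean that $[a]_q\cong[b]_q$ as linear orders. Then $\mathrm{Iso}_0(a,b)$ always holds. To pass from $q$ to $q+1$ we number the $\sim_q$-classes inside a $\sim_{q+1}$-class. For $a,a'$ in the same order and $t\in\mathbb Z$, let $\mathrm{Dist}_q(a,a',t)$ mean that exactly $|t|+1$ classes of $\sim_q$ meet $[a,a']$, that $a<a'$ if $t>0$, and that $a'<a$ if $t<0$. For fixed $a$ and $t$, the points $a'$ with $\mathrm{Dist}_q(a,a',t)$ form one $\sim_q$-class $C_t(a)$ or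 the empty set. The set $I(a)$ of all $t$ with $C_t(a)\neq\emptyset$ is an interval of $\mathbb Z$ containing $0$, and $[a]_{q+1}=\sum_{t\in I(a)}C_t(a)$.

\begin{lemma}\label{lem:iso}
$\mathrm{Iso}_{q+1}(a,b)$ holds if and only if there is $b'\in L_2$ with $b'\sim_{q+1}b$ such that for all $t\in\mathbb Z$:
\begin{enumerate}
\item[(i)] for every $a''\in L_1$ with $\mathrm{Dist}_q(a,a'',t)$ there is $b''\in L_2$ with $\mathrm{Dist}_q(b',b'',t)$ and $\mathrm{Iso}_q(a'',b'')$;
\item[(ii)] for every $b''\in L_2$ with $\mathrm{Dist}_q(b',b'',t)$ there is $a''\in L_1$ with $\mathrm{Dist}_q(a,a'',t)$.
\end{enumerate}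
\end{lemma}

\begin{proof}
Conditions (i) and (ii) for all $t$ say that $I(a)=I(b')$ and $C_t(a)\cong C_t(b')$ for $t\in I(a)$. If this holds, the isomorphisms combine to an isomorphism from $[a]_{q+1}$ onto $[b']_{q+1}=[b]_{q+1}$. Conversely, let $\vartheta\colon[a]_{q+1}\to[b]_{q+1}$ be an isomorphism and $b'=\vartheta(a)$. Both sets are convex, so by Lemma~\ref{lem:cond}(b) their $\sim_q$-classes are determined by their own order. Hence $\vartheta$ maps $\sim_q$-classes onto $\sim_q$-classes, in order, and $C_0(a)$ onto $C_0(b')$. It follows that $I(a)=I(b')$ and that $\vartheta$ maps $C_t(a)$ onto $C_t(b')$.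
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exact}\textup{(b)} and of the first claim in \textup{(c)}]
Code words, integers and pairs of presentations by natural numbers. The relations ``$a\in L_i$'', ``$L_i=\emptyset$'', ``$a\sim_qa'$ in $L_i$'' and ``$\mathrm{Dist}_q(a,a',t)$ in $L_i$'' are decidable, uniformly in $q$ and in the code $e$ of the pair of presentations. For the last one, compute an automaton for the set of those $z\in\mathrm{Rep}_q$ whose class meets $[a,a']$, test whether this regular set is finite, and if so count it. These procedures only evaluate formulas as in Theorem~\ref{thm:fo}, so they halt for any given automata. Decidable relations are definable in arithmetic, so fixed formulas with the arguments $e,q,a,a',t$ define them. Let $\psi_0(e,a,b)$ be a true formula, and obtain $\psi_{q+1}(e,a,b)$ from $\psi_q$ by writing out Lemma~\ref{lem:iso}. Then $\psi_q$ is computable from $q$, and it defines $\mathrm{Iso}_q$ whenever $e$ codes presentations of linear orders. Let $\chi_n(e)$ be the formula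
\[
(L_1=\emptyset\wedge L_2=\emptyset)\ \vee\ \exists a\in L_1\;\exists b\in L_2\;\;\psi_n(e,a,b).
\]
If $L_1$ and $L_2$ have height $\le n$, then $[a]_n=L_1$ and $[b]_n=L_2$ for all $a\in L_1$, $b\in L_2$, so $\chi_n(e)$ is true if and only if $L_1\cong L_2$.

For (b), compute by Lemma~\ref{lem:regcond} height bounds for both orders and let $n$ be the larger one; it bounds both heights by Lemma~\ref{lem:cond}(a). Output $\chi_n$ with the numeral of $e$ substituted. This reduces the promise problem to $\mathrm{Th}(\mathbb N;+,\times)$, and part (a) is the converse reduction. For (c), the single formula $\chi_h(e)$ defines an arithmetical set that contains, among the pairs of presentations of orders of height $\le h$, exactly those of isomorphic orders.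
\end{proof}

\begin{thebibliography}{9}

\bibitem{BG} Blumensath and Gr\"adel, 2000.

\bibitem{Hod} Hodgson, 1983.

\bibitem{KN} Khoussainov and Nerode, 1995.

\bibitem{KRS} Khoussainov, Rubin and Stephan, \emph{Automatic linear orders and trees}, ACM TOCL, 2005.

\bibitem{Mat} Matiyasevich, 1970.

\bibitem{Iso} \emph{The Isomorphism Problem On Classes Of Automatic Structures With Transitive Relations}, \texttt{https://www.informatik.uni-leipzig.de/\textasciitilde lohrey/10-ISO-AUT.pdf}.

\end{thebibliography}
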